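\title{The $\ell^p$ norm of the Riesz--Titchmarsh transform}

\begin{abstract}
We prove that for every $p\in(1,\infty)$ the Riesz--Titchmarsh transform, the convolution with $1/(\pi(k+\frac12))$ on $\mathbb Z$, has the same norm on $\ell^p(\mathbb Z)$ as the Hilbert transform has on $L^p(\mathbb R)$, and that for $p\neq2$ this norm is not attained. For $1<p<2$ a contour integral expresses $\sum a_j^p$, for a nonnegative sequence $a$, through the values of a Nevanlinna function near the half-integers. For a signed sequence $v$ this identity is applied to $v^+$, $v^-$ and $|v|$ with weights $2,2,-1$.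
\end{abstract}

\section{Introduction}

The Hilbert transform of a function $f$ on $\mathbb R$ and the Riesz--Titchmarsh transform of a sequence $a=(a_n)_{n\in\mathbb Z}$ are
\[
Hf(x)=\frac1\pi\,\mathrm{p.v.}\!\int_{-\infty}^\infty\frac{f(x-z)}{z}\,dz,
\qquad
\mathcal Ra_n=\frac1\pi\sum_{k\in\mathbb Z}\frac{a_{n-k}}{k+\frac12}.
\]
Functions and sequences are real-valued unless stated otherwise. Let $1<p<\infty$ and $p'=p/(p-1)$. The kernel $1/(k+\frac12)$ lies in $\ell^{p'}$, so for $a\in\ell^p$ the series converges absolutely and each coordinate $a\mapsto\mathcal Ra_n$ is continuous on $\ell^p$. Put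
\[
C_p=\max\Big\{\tan\frac\pi{2p},\ \cot\frac\pi{2p}\Big\},
\]
which is the tangent for $p\le2$ and the cotangent for $p\ge2$; since $\frac{\pi}{2p}+\frac{\pi}{2p'}=\frac\pi2$, we have $C_p=C_{p'}$.

By a theorem of Pichorides and Cole, $\|H\|_{L^p\to L^p}=C_p$. The inequality $\|\mathcal R\|_{\ell^p\to\ell^p}\ge\|H\|_{L^p\to L^p}$ is easy (Proposition~\ref{prop:lower}), and Ba\~nuelos and Kwa\'snicki proved equality when $p$ or $p'$ is an even integer. The problem posed in \cite{DHT} is to prove or disprove the reverse inequality, and hence equality, for every $p\in(1,\infty)$. The answer is positive.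

\begin{theorem}\label{thm:norm}
For every $p\in(1,\infty)$, $\|\mathcal R\|_{\ell^p\to\ell^p}\le C_p$. Hence $\|\mathcal R\|_{\ell^p\to\ell^p}=C_p=\|H\|_{L^p\to L^p}$.
\end{theorem}

\begin{theorem}\label{thm:strict}
Let $1<p<2$, $0\ne v\in\ell^p$, $\alpha=\|v\|_p$ and $\beta=\|\mathcal Rv\|_p$. Then $\operatorname{Re}(\alpha+i\beta)^p>0$, that is, $\beta<\alpha\tan\frac\pi{2p}$. Consequently, for $p\in(1,\infty)\setminus\{2\}$ we have $\|\mathcal Rv\|_p<C_p\|v\|_p$ for every $0\neq v\in\ell^p$: the constant is sharp but never attained.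
\end{theorem}

The two forms of the first claim agree because, for $\alpha>0$, $\beta\ge0$ and $1<p<2$,
\begin{equation}\label{eq:angle}
\operatorname{Re}(\alpha+i\beta)^p=(\alpha^2+\beta^2)^{p/2}\cos p\theta,\qquad \theta=\arctan\frac\beta\alpha,\qquad 0\le p\theta<\pi,
\end{equation}
so the left side is positive exactly when $\theta<\frac\pi{2p}$ and nonnegative exactly when $\theta\le\frac\pi{2p}$. A quantitative form is Proposition~\ref{prop:quant}. Consequences for vector-valued sequences, two other discrete Hilbert transforms and band-limited functions are in Section~\ref{sec:cor}.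

\section{Why $C_p$ is the natural guess}\label{sec:guess}

For $a\in\ell^2$ let $\hat a(\theta)=\sum_na_ne^{-in\theta}$, and let $m$ be the $2\pi$-periodic function with $m(\theta)=-ie^{i\theta/2}$ on $(0,2\pi)$. Direct integration gives $\frac1{2\pi}\int_0^{2\pi}m(\theta)e^{ik\theta}\,d\theta=\frac1{\pi(k+1/2)}$, so $\widehat{\mathcal Ra}=m\hat a$. Since $|m|=1$, Parseval's identity gives
\begin{equation}\label{eq:iso}
\|\mathcal Ra\|_2=\|a\|_2\quad(a\in\ell^2),\qquad \sum_{s\in\mathbb Z+1/2}\frac1{\pi^2s^2}=1 .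
\end{equation}
On $(-\pi,\pi)$ we have $m(\theta)=-i\operatorname{sgn}(\theta)\,e^{i\theta/2}$: the Fourier multiplier $-i\operatorname{sgn}\xi$ of $H$ times the multiplier of a shift by $\frac12$. The only discontinuity of $m$ on the circle is the jump from $i$ to $-i$ at $\theta=0$, the same jump that the multiplier of $H$ has. Slowly varying sequences see only this jump, and on them $\mathcal R$ acts like $H$.

\begin{proposition}\label{prop:lower}
For $1<p<\infty$, $\|\mathcal R\|_{\ell^p\to\ell^p}\ge\|H\|_{L^p\to L^p}$.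
\end{proposition}

\begin{proof}
Let $f\in C^1_c(\mathbb R)$ and $G(x,z)=\frac{f(x-z)-f(x+z)}z=-\int_{-1}^1f'(x+sz)\,ds$. Then $G$ is uniformly continuous on $\mathbb R\times[0,\infty)$, it vanishes when $z-|x|$ is large, and $Hf(x)=\frac1\pi\int_0^\infty G(x,z)\,dz$. Let $a_n=f(\varepsilon n)$. Pairing the terms $k$ and $-k-1$ gives
\[
\mathcal Ra_n=\frac1\pi\sum_{k\ge0}\frac{a_{n-k}-a_{n+k+1}}{k+\frac12}=\frac1\pi\sum_{k\ge0}\varepsilon\,G\big(\varepsilon(n+\tfrac12),\varepsilon(k+\tfrac12)\big).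
\]
This is a Riemann sum, so $\mathcal Ra_{\lfloor x/\varepsilon\rfloor}\to Hf(x)$ for every $x$ as $\varepsilon\to0$. By Fatou's lemma,
\[
\|Hf\|_p^p\le\liminf_{\varepsilon\to0}\varepsilon\sum_n|\mathcal Ra_n|^p\le\|\mathcal R\|^p\lim_{\varepsilon\to0}\varepsilon\sum_n|f(\varepsilon n)|^p=\|\mathcal R\|^p\|f\|_p^p ,
\]
and $C_c^1$ is dense in $L^p$.
\end{proof}

The content of Theorem~\ref{thm:norm} is therefore that sequences which vary on the scale of the lattice do no better than slowly varying ones.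

\section{The case $p=2$ by residues}\label{sec:model}

A sequence $a$ lives on the integers, and $\mathcal Ra_n$ is best thought of as living at the half-integer $h_n=n+\frac12$. One meromorphic function carries both. For finitely supported $a$ put
\[
X_a(z)=\frac1\pi\sum_j\frac{a_j}{j-z},\qquad t(z)=-\cot\pi z .
\]
The residues of $X_a$ are $-a_j/\pi$, and
\begin{equation}\label{eq:values}
X_a(h_n)=\frac1\pi\sum_j\frac{a_j}{j-n-\frac12}=-\mathcal Ra_n .
\end{equation}
We recall the partial fraction expansions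
\begin{equation}\label{eq:pf}
-\pi\cot\pi z=\lim_{N\to\infty}\sum_{|j|\le N}\frac1{j-z},\qquad \pi\tan\pi z=\lim_{N\to\infty}\sum_{s\in\mathbb Z+1/2,\ |s|<N}\frac1{s-z}.
\end{equation}
The first says that $t$ is the function $X_a$ of the constant sequence $a\equiv1$. We shall use four facts.
\begin{itemize}
\item[(a)] Since $\operatorname{Im}\frac1{j-z}=\frac{\operatorname{Im}z}{|j-z|^2}$, the function $t$, and $X_a$ when $a\ge0$, $a\ne0$, map the upper half-plane into itself (they are \emph{Nevanlinna functions}). For $a\ge0$, $X_a$ is nondecreasing on each interval $(n,n+1)$, because $X_a'(x)=\frac1\pi\sum_ja_j(j-x)^{-2}$.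
\item[(b)] At an integer $j$, $t$ has a simple pole with residue $-1/\pi$, so $X_a/t$ is analytic near $j$ with value $a_j$ at $j$.
\item[(c)] $t(h_n+w)=\tan\pi w$ and $\tan\pi(h_n+w)=-\cot\pi w$.
\item[(d)] $|\tan\pi(x+i\eta)|^2=\dfrac{\sin^2\pi x+\sinh^2\pi\eta}{\cos^2\pi x+\sinh^2\pi\eta}$. This quotient lies between $\tan^2\pi x$ and $1$, and between $\tanh^2\pi\eta$ and $\coth^2\pi\eta$. In particular $\tan\pi z$ is bounded, uniformly in $N\in\mathbb N$, on the boundary $\Gamma_N$ of the square $|\operatorname{Re}z|,|\operatorname{Im}z|\le N$.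
\end{itemize}

Here is a second proof of the isometry \eqref{eq:iso} for finitely supported $a$; it is the one that survives for $p\ne2$. Consider $\Phi=X_a^2/t=-X_a(z)^2\tan\pi z$. By (b), $\Phi=X_a\cdot(X_a/t)$ has residue $-a_j^2/\pi$ at $j$. By (c), it has residue $X_a(h_n)^2/\pi$ at $h_n$. By (d), $\Phi=O(N^{-2})$ on $\Gamma_N$, so $\oint_{\Gamma_N}\Phi\,dz\to0$, the residues sum to zero, and $\sum_ja_j^2=\sum_n(\mathcal Ra_n)^2$.

For $1<p<2$ the function with residue $-a_j^p/\pi$ at $j$ is $X_a(X_a/t)^{p-1}=X_a^pt^{1-p}$. Three things change, and they determine the plan of the proof.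
\begin{enumerate}
\item The powers need analytic branches. By (a) these exist in the upper half-plane when $a\ge0$. The pole at $h_n$ becomes the integrable singularity $|z-h_n|^{1-p}$, and its residue is replaced by a weighted integral of $|X_a|^p$ over points near $h_n$ (Section~\ref{sec:identity}).
\item Signed sequences must be reduced to nonnegative ones without loss in the constant (Section~\ref{sec:signed}).
\item The values at $h_n\pm u$ must be compared with the values at $h_n$ (Sections~\ref{sec:sums} and~\ref{sec:linear}).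
\end{enumerate}
The range $p>2$ follows by duality (Section~\ref{sec:proofs}). In Sections~\ref{sec:identity}--\ref{sec:linear}, $1<p<2$ is fixed,
\[
S=\sin\pi(p-1)>0,\qquad \omega(u)=S\cot^{p-1}(\pi u)\quad(0<u<\tfrac12),
\]
$x_+=\max(x,0)$, $x_-=\max(-x,0)$, and for $z\ne0$ in the closed upper half-plane powers are defined with $\arg z\in[0,\pi]$. The weight $\omega$ is integrable because $p-1<1$.

\section{An identity for nonnegative sequences}\label{sec:identity}

\begin{lemma}\label{lem:identity}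
If $a\ge0$ is finitely supported and $X=X_a$, then
\begin{equation}\label{eq:identity}
\sum_ja_j^p=\sum_n\int_0^{1/2}\big[X(h_n-u)_+^p+X(h_n+u)_-^p\big]\,\omega(u)\,du .
\end{equation}
\end{lemma}

\begin{proof}
Let $a\ne0$ and $\Phi=X^pt^{1-p}$, which is analytic in the upper half-plane by (a). The letter $K$ denotes constants that depend only on $a$, $p$ and the indicated parameters.

\emph{Horizontal lines.} For $\operatorname{Im}z\ge\eta_0>0$, (d) gives $|t|^{1-p}\le\coth^{p-1}\pi\eta_0$, and $|X|\le K_{\eta_0}/|z|$; so $|\Phi|\le K_{\eta_0}|z|^{-p}$. Cauchy's theorem on long rectangles shows that $I(\eta)=\int_{\mathbb R}\Phi(x+i\eta)\,dx$ does not depend on $\eta>0$. For $\eta\ge1$, $|I(\eta)|\le K\eta^{1-p}$, which tends to $0$ because $p>1$. So $I(\eta)=0$ for all $\eta>0$.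

\emph{Removing the poles.} We want to let $\eta\to0$, but $\Phi$ has nonintegrable poles on the axis. Subtract them: let $Y(z)=\frac1\pi\sum_j\frac{a_j^p}{j-z}$ and $\Phi_1=\Phi-Y$. Since $\operatorname{Im}Y(x+i\eta)=\sum_ja_j^p\,\frac{\eta}{\pi((x-j)^2+\eta^2)}$ has integral $\sum_ja_j^p$,
\begin{equation}\label{eq:line}
\int_{\mathbb R}\operatorname{Im}\Phi_1(x+i\eta)\,dx=-\sum_ja_j^p\qquad(\eta>0).
\end{equation}

\emph{A majorant for $0<\eta\le1$.} Let $a_j>0$. In the upper half-plane $\arg X-\arg t\in(-\pi,\pi)$, so $\Phi=X\cdot(X/t)^{p-1}$ with the principal power. By (b), $X/t$ is analytic and close to $a_j>0$ in a disc around $j$, so $\Phi$ extends to this disc with a simple pole of residue $-a_j^p/\pi$. This is the residue of $Y$, so $\Phi_1$ is bounded in a smaller disc around $j$. On the rest of the rectangle $|x-j|\le\frac14$, $0<\eta\le1$, the functions $X$ and $Y$ are bounded and $|t|^{1-p}\le1$ by (d). So $\Phi_1$ is bounded on these finitely many rectangles. For $x$ at distance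 more than $\frac14$ from the support of $a$ we have $|X|\le K(1+|x|)^{-1}$ and $|\operatorname{Im}Y|\le K(1+x^2)^{-1}$, so by (d)
\[
|\operatorname{Im}\Phi_1(x+i\eta)|\le K(1+|x|)^{-p}\max(1,|\tan\pi x|)^{p-1}+K(1+x^2)^{-1}.
\]
The factor $\max(1,|\tan\pi x|)^{p-1}$ is $1$-periodic and integrable over a period because $p<2$, and $\sum_n(1+|n|)^{-p}<\infty$ because $p>1$. By dominated convergence in \eqref{eq:line}, and since $Y$ is real on $\mathbb R\setminus\mathbb Z$, we get $\int_{\mathbb R}\operatorname{Im}\Phi(x+i0)\,dx=-\sum_ja_j^p$.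

\emph{Boundary values.} At a real point where $X$ and $t$ are finite and nonzero, each has argument $0$ or $\pi$, and $\Phi(x+i0)=|X|^p|t|^{1-p}e^{i\varphi}$ with
\[
\varphi=0\ (X,t>0),\quad \varphi=\pi\ (X,t<0),\quad \varphi=-\pi(p-1)\ (t<0<X),\quad \varphi=\pi p\ (X<0<t).
\]
In the first two cases $\sin\varphi=0$ and in the last two $\sin\varphi=-S$. Hence $\sum_ja_j^p=S\int_{\{Xt<0\}}|X|^p|t|^{1-p}\,dx$. By (c), $t(h_n\pm u)=\pm\tan\pi u$ for $0<u<\frac12$, so $Xt<0$ means $X>0$ at $h_n-u$ and $X<0$ at $h_n+u$. This is \eqref{eq:identity}.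
\end{proof}

\begin{example}
For $a=\delta_0$ we have $X(x)=-1/(\pi x)$. For each $n$ only the point $h_n\pm u$ farther from the origin contributes, and \eqref{eq:identity} reads $1=2\sum_{n\ge0}\int_0^{1/2}(\pi(h_n+u))^{-p}\omega(u)\,du$. Letting $\lambda\downarrow0$ in Lemma~\ref{lem:J} below gives $\int_0^{1/2}\omega=-\cos\frac{\pi p}2$, which tends to $1$ as $p\uparrow2$, while $\omega\to0$ uniformly on $[\delta,\frac12)$ because $S\to0$. So $\omega(u)\,du$ tends to the unit mass at $u=0$, and in the limit we recover the second formula in \eqref{eq:iso}.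
\end{example}

\section{Signed sequences}\label{sec:signed}

The sign of $a$ was used to define $X_a^p$. For signed sequences no analytic branch need exist: for $v=\delta_{-1}-\delta_0+\delta_1$ we have $\pi X_v(z)=\frac{1+z^2}{z(1-z^2)}$, which has a simple zero at $z=i$. We prove instead an inequality that is an identity when $v\ge0$. For finitely supported real $v$ and $0<u<\frac12$ put
\[
M_n(u)=\tfrac12\big[X_v(h_n+u)+X_v(h_n-u)\big],\qquad \Delta_n(u)=\tfrac12\big[X_{|v|}(h_n+u)-X_{|v|}(h_n-u)\big].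
\]
By (a), $\Delta_n\ge0$. If $v\ge0$, then $X_v(h_n-u)=M_n-\Delta_n$ and $-X_v(h_n+u)=-M_n-\Delta_n$. At most one of these is positive, so the bracket in \eqref{eq:identity} equals $(|M_n|-\Delta_n)_+^p$.

\begin{proposition}\label{prop:master}
For every finitely supported real $v$,
\[
\sum_j|v_j|^p\ \ge\ \int_0^{1/2}\sum_n\big(|M_n(u)|-\Delta_n(u)\big)_+^p\,\omega(u)\,du .
\]
\end{proposition}

Write $v=v^+-v^-$, $X_1=X_{v^+}$, $X_2=X_{v^-}$, so that $X_v=X_1-X_2$ and $X_{|v|}=X_1+X_2$. Lemma~\ref{lem:identity} applies to $v^+$, $v^-$ and $|v|$, and since $v^\pm$ have disjoint supports, $\|v\|_p^p=c\|v^+\|_p^p+c\|v^-\|_p^p+(1-c)\|\,|v|\,\|_p^p$ for every real $c$. To choose $c$, look at $u=0$, where the weight concentrates as $p\uparrow2$. With $x=X_1(h_n)$ and $y=X_2(h_n)$, the combined integrand is $c|x|^p+c|y|^p+(1-c)|x+y|^p$, and we need it to dominate $|x-y|^p$. At $p=2$ it equals $x^2+y^2+2(1-c)xy$, which dominates $(x-y)^2$ for all $x,y$ only when $c=2$; then the relation is the parallelogram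 law. For $1\le p\le2$ the parallelogram law persists as the inequality
\begin{equation}\label{eq:para}
|x+y|^p+|x-y|^p\le2|x|^p+2|y|^p\qquad(x,y\in\mathbb R).
\end{equation}
Indeed, $s\mapsto s^{p/2}$ is concave and subadditive on $[0,\infty)$, so the left side is at most $2(x^2+y^2)^{p/2}\le2|x|^p+2|y|^p$. For $p>2$, \eqref{eq:para} fails at $x=y=1$.

For $u>0$ the positive parts are taken at one point and the negative parts at another, so a two-point version of \eqref{eq:para} is needed. Let
\[
g_\pm(x,y)=2x_\pm^p+2y_\pm^p-(x+y)_\pm^p,\qquad g_-(x,y)=g_+(-x,-y).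
\]
Both functions are symmetric in $x,y$. If $x,y\ge0$, then $g_+(x,y)\ge|x-y|^p$ by \eqref{eq:para}. If $x\ge0\ge y$, then $g_+(x,y)=2x^p-(x+y)_+^p\ge x^p$. If $x,y\le0$, then $g_+(x,y)=0$. So $g_+\ge0$, and the mirror statements hold for $g_-$.

\begin{lemma}\label{lem:twopoint}
If $x_1\le x_1'$ and $x_2\le x_2'$, then
\[
g_+(x_1,x_2)+g_-(x_1',x_2')\ \ge\ \max\{(x_1-x_2')_+^p,\ (x_2-x_1')_+^p\}.
\]
\end{lemma}

\begin{proof}
Exchanging the indices $1$ and $2$ exchanges the two terms on the right, so it suffices to treat the first, and since $g_\pm\ge0$ we may assume $x_1>x_2'$.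

\emph{Case $x_2'\ge0$.} Then $x_1>0$. If $x_2\ge0$, then $0\le x_2\le x_2'<x_1$ and $g_+(x_1,x_2)\ge(x_1-x_2)^p\ge(x_1-x_2')^p$. If $x_2<0$, then $g_+(x_1,x_2)\ge x_1^p\ge(x_1-x_2')^p$.

\emph{Case $x_2'<0\le x_1$.} Here both terms are needed. Put $x=x_1$, $y=-x_2'>0$. Since $x_2\le-y$, we have $g_+(x_1,x_2)=2x^p-(x+x_2)_+^p\ge2x^p-(x-y)_+^p$. Since $x_1'\ge x\ge0$, we have $g_-(x_1',x_2')=2y^p-(y-x_1')_+^p\ge2y^p-(y-x)_+^p$. The sum is at least $2x^p+2y^p-|x-y|^p\ge(x+y)^p=(x_1-x_2')^p$ by \eqref{eq:para}.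

\emph{Case $x_1<0$.} Then $x_2'<x_1<0$. If $x_1'\le0$, then $x_2'<x_1\le x_1'\le0$ and $g_-(x_1',x_2')\ge(x_1'-x_2')^p\ge(x_1-x_2')^p$. If $x_1'>0$, then $g_-(x_1',x_2')\ge|x_2'|^p\ge(x_1-x_2')^p$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:master}]
Combine \eqref{eq:identity} for $v^+$, $v^-$, $|v|$ with weights $2,2,-1$. Each of the three right sides is finite and has nonnegative terms, so
\[
\sum_j|v_j|^p=\int_0^{1/2}\sum_n\Big[g_+\big(X_1(h_n-u),X_2(h_n-u)\big)+g_-\big(X_1(h_n+u),X_2(h_n+u)\big)\Big]\omega(u)\,du .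
\]
By (a), $X_i(h_n-u)\le X_i(h_n+u)$ for $i=1,2$, so Lemma~\ref{lem:twopoint} applies. Expanding the definitions of $M_n$ and $\Delta_n$,
\[
M_n-\Delta_n=X_1(h_n-u)-X_2(h_n+u),\qquad -M_n-\Delta_n=X_2(h_n-u)-X_1(h_n+u),
\]
so the bracket is at least $(|M_n|-\Delta_n)_+^p$.
\end{proof}

\section{The mean and the increment}\label{sec:sums}

Fix a finitely supported $v\ne0$ and put
\[
\rho_n=X_v(h_n)=-\mathcal Rv_n,\qquad \sigma_n=|\rho_n|^{p-1}\operatorname{sgn}\rho_n,\qquad \alpha=\|v\|_p,\qquad \beta=\|\rho\|_p .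
\]
Here $\rho_n=O(1/|n|)$, so $\beta<\infty$, and $\beta>0$ by \eqref{eq:iso}. Note $\sum_n\sigma_n\rho_n=\beta^p$ and $\|\sigma\|_{p'}=\beta^{p-1}$. Proposition~\ref{prop:master} becomes an upper bound for $\beta$ once $M_n$ is bounded below in terms of $\rho$ and $\Delta_n$ above in terms of $v$. We do not compare $M_n(u)$ with $\rho_n$ term by term; we show that it is at least as large after pairing with $\sigma$. The gain is measured by
\[
d_m(\rho)=\sum_n|\rho_n|^p-\sum_n|\rho_n|^{p-1}\operatorname{sgn}(\rho_n)\,\rho_{n-m}\qquad(\rho\in\ell^p,\ m\in\mathbb Z).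
\]
Note $d_m(-\rho)=d_m(\rho)$. Summing the four terms separately shows that
\begin{equation}\label{eq:defect}
p\,d_m(\rho)=\sum_n\Big[|\rho_{n-m}|^p-|\rho_n|^p-p|\rho_n|^{p-1}\operatorname{sgn}(\rho_n)(\rho_{n-m}-\rho_n)\Big].
\end{equation}
Each bracket is the gap between the strictly convex function $|s|^p$ and its tangent line at $\rho_n$, so it is nonnegative and vanishes only if $\rho_{n-m}=\rho_n$. Hence $d_m(\rho)\ge0$, and $d_m(\rho)>0$ if $m\ne0$ and $\rho\neq0$, because the only periodic sequence in $\ell^p$ is $0$.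

\begin{lemma}\label{lem:mean}
Let $0<u<\frac12$ and $\kappa_m(u)=\dfrac{u\tan\pi u}{\pi(m^2-u^2)}>0$ for $m\ne0$. Then
\[
M_n(u)=\rho_n+\sum_{m\ne0}\kappa_m(u)(\rho_n-\rho_{n-m}),\qquad \sum_n\sigma_nM_n(u)=\beta^p+\sum_{m\ne0}\kappa_m(u)\,d_m(\rho).
\]
\end{lemma}

\begin{proof}
We recover $X_v$ from its values at the half-integers. In $F(z)=X_v(z)\tan\pi z$ the zeros of the tangent cancel the poles of $X_v$, so the poles of $F$ are at the points $h_k$, with residues $-\rho_k/\pi$ by (c). By (d), $F=O(1/N)$ on $\Gamma_N$, so $\oint_{\Gamma_N}\frac{F(\zeta)}{\zeta-z}\,d\zeta\to0$, and the residue theorem gives $F(z)=\frac1\pi\sum_k\frac{\rho_k}{h_k-z}$, an absolutely convergent series. By (c), $\tan\pi(h_n\pm u)=\mp\cot\pi u$, so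
\[
M_n(u)=\frac{\tan\pi u}{2\pi}\sum_k\rho_k\Big[\frac1{k-n+u}-\frac1{k-n-u}\Big]=\frac{\tan\pi u}\pi\sum_m\frac{u}{u^2-m^2}\,\rho_{n-m}.
\]
Pairing $j$ with $-j$ in \eqref{eq:pf} gives $\sum_{m\in\mathbb Z}\frac u{u^2-m^2}=\pi\cot\pi u$. So the coefficients sum to $1$, those with $m\ne0$ are $-\kappa_m(u)$, and the first formula follows. Multiply by $\sigma_n$ and sum over $n$; the double series converges absolutely, since $\sum_m\kappa_m<\infty$ and $\sum_n|\sigma_n||\rho_{n-m}|\le\beta^p$ by H\"older's inequality.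
\end{proof}

The signs are what matters here: $M(u)$ is obtained from $\rho$ by the opposite of averaging, which can only increase the pairing with $\sigma$. By contrast $\Delta(u)$ is an average of $|v|$, which can only decrease the norm.

\begin{lemma}\label{lem:incr}
For $0<u<\frac12$, $\ \sum_n|\sigma_n|\Delta_n(u)\le\alpha\beta^{p-1}\tan\pi u$.
\end{lemma}

\begin{proof}
We have
\[
\Delta_n(u)=\frac1{2\pi}\sum_j|v_j|\Big[\frac1{j-h_n-u}-\frac1{j-h_n+u}\Big]=\sum_j|v_j|\,\frac{u}{\pi((j-h_n)^2-u^2)} .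
\]
The kernel is positive because $|j-h_n|\ge\frac12>u$, and pairing $s$ with $-s$ in \eqref{eq:pf} gives $\sum_{s\in\mathbb Z+1/2}\frac u{\pi(s^2-u^2)}=\tan\pi u$. Young's inequality $\|q*a\|_p\le\|q\|_1\|a\|_p$ gives $\|\Delta(u)\|_p\le\alpha\tan\pi u$, and H\"older's inequality finishes the proof.
\end{proof}

\section{Linearization and the main inequality}\label{sec:linear}

Lemmas~\ref{lem:mean} and~\ref{lem:incr} are linear in $M_n$ and $\Delta_n$, so we bound the convex function $z_+^p$ in Proposition~\ref{prop:master} below by a tangent line: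
\begin{equation}\label{eq:tangent}
z_+^p\ge ps^{p-1}z+(1-p)s^p\qquad(z\in\mathbb R,\ s\ge0),
\end{equation}
which is tight at $z=s$. To lose nothing in the constant, $s$ should be the value of $|M_n|-\Delta_n$ in the case where all estimates are nearly sharp. Heuristically this is the case of slowly varying sequences, where $M_n\approx\rho_n$ and $\Delta_n\approx|v_n|\tan\pi u$, with near equality in H\"older's inequality, which asks for $|v_n|\approx\lambda|\rho_n|$ with $\lambda=\alpha/\beta$. This suggests $s=|\rho_n|r_\lambda(u)$, where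
\[
r_\lambda(u)=(1-\lambda\tan\pi u)_+ .
\]
We then need $\int r_\lambda^p\omega$. The function $X=\lambda t+1$ is the exact model of this situation: it has residues $-\lambda/\pi$, takes the value $1$ at each $h_n$, and for it the bracket in \eqref{eq:identity} is $r_\lambda(u)^p$. So we repeat the computation of Lemma~\ref{lem:identity} in the variable $\tau=t$. There is now no decay at infinity, and this produces the term $\operatorname{Re}(\lambda+i)^p$ of Theorem~\ref{thm:strict}.

\begin{lemma}\label{lem:J}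
For $\lambda>0$, $\displaystyle\ J(\lambda):=\int_0^{1/2}r_\lambda(u)^p\,\omega(u)\,du=\lambda^p-\operatorname{Re}(\lambda+i)^p$.
\end{lemma}

\begin{proof}
The substitution $s=\tan\pi u$ gives $J(\lambda)=\frac S\pi\int_0^{1/\lambda}(1-\lambda s)^ps^{1-p}\frac{ds}{1+s^2}$. Let $\Psi(\tau)=(\lambda\tau+1)^p\tau^{1-p}-\lambda^p\tau$. It is analytic in the upper half-plane and continuous on its closure except at $0$, where $\Psi=O(|\tau|^{1-p})$. For large $|\tau|$, $\Psi(\tau)=\tau[(\lambda+\tau^{-1})^p-\lambda^p]$ with the principal power, and this is bounded. Integrate $\Psi(\tau)/(1+\tau^2)$ over the boundary of $\{\delta<|\tau|<R,\ \operatorname{Im}\tau>0\}$. The arcs contribute $O(\delta^{2-p})$ and $O(1/R)$, and the residue at $i$ is $\Psi(i)/(2i)$, so $\Psi(i)=\frac1\pi\int_{\mathbb R}\frac{\Psi(s)}{1+s^2}\,ds$. For $s>0$ both $\lambda s+1$ and $s$ are positive and for $s<-1/\lambda$ both are negative, so $\Psi(s)$ is real, as in the table of phases in the proof of Lemma~\ref{lem:identity}.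 For $-1/\lambda<s<0$, $\operatorname{Im}\Psi(s)=-S(1+\lambda s)^p|s|^{1-p}$. Hence $\operatorname{Im}\Psi(i)=-J(\lambda)$. Finally $1+i\lambda=i(\lambda-i)$ with $\arg(1+i\lambda)=\frac\pi2+\arg(\lambda-i)$ and $\arg(\lambda-i)\in(-\frac\pi2,0)$, so $(1+i\lambda)^pi^{1-p}=i(\lambda-i)^p$ with the principal power, and $\operatorname{Im}\Psi(i)=\operatorname{Re}(\lambda-i)^p-\lambda^p=\operatorname{Re}(\lambda+i)^p-\lambda^p$.
\end{proof}

For $m\ne0$ and $\lambda>0$ let
\[
w_m(\lambda)=p\int_0^{1/2}r_\lambda^{p-1}\kappa_m\,\omega\,du=\frac{pS}\pi\int_0^{1/2}r_\lambda(u)^{p-1}\,\frac{u\tan^{2-p}(\pi u)}{m^2-u^2}\,du .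
\]
Since $0\le r_\lambda\le1$ and $\tan^{2-p}(\pi u)$ is integrable on $(0,\frac12)$, $w_m$ is finite, positive, and continuous in $\lambda$ by dominated convergence.

\begin{proposition}\label{prop:quant}
Let $1<p<2$ and $0\ne v\in\ell^p$. Then $\mathcal Rv\in\ell^p\setminus\{0\}$ and, with $\alpha=\|v\|_p$, $\beta=\|\mathcal Rv\|_p$,
\begin{equation}\label{eq:quant}
\operatorname{Re}(\alpha+i\beta)^p\ \ge\ \sum_{m\ne0}w_m(\alpha/\beta)\,d_m(\mathcal Rv).
\end{equation}
\end{proposition}

\begin{proof}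
\emph{Finitely supported $v$.} Let $\lambda=\alpha/\beta$ and $r=r_\lambda(u)$. Apply \eqref{eq:tangent} with $z=|M_n|-\Delta_n$, $s=|\rho_n|r$, and use $|\rho_n|^{p-1}|M_n|\ge\sigma_nM_n$:
\[
(|M_n|-\Delta_n)_+^p\ge pr^{p-1}\big[\sigma_nM_n-|\sigma_n|\Delta_n\big]+(1-p)r^p|\rho_n|^p .
\]
For fixed $u$, sum over $n$ using Lemmas~\ref{lem:mean} and~\ref{lem:incr}. Where $r>0$, $\beta^p-\alpha\beta^{p-1}\tan\pi u=\beta^pr$, so
\[
\sum_n(|M_n|-\Delta_n)_+^p\ge pr^{p-1}\Big[\beta^pr+\sum_{m\ne0}\kappa_md_m(\rho)\Big]+(1-p)r^p\beta^p=\beta^pr^p+pr^{p-1}\sum_{m\ne0}\kappa_md_m(\rho),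
\]
and where $r=0$ the last expression is $0$, so the bound between the extreme terms holds as well. Multiply by $\omega$ and integrate; all terms are nonnegative, so sum and integral may be exchanged. Proposition~\ref{prop:master} and Lemma~\ref{lem:J} give
\[
\alpha^p\ge\beta^pJ(\lambda)+\sum_{m\ne0}w_m(\lambda)d_m(\rho),\qquad \beta^pJ(\lambda)=\alpha^p-\operatorname{Re}(\alpha+i\beta)^p .
\]
The terms $\alpha^p$ cancel, and \eqref{eq:quant} follows.

\emph{Boundedness.} The right side of \eqref{eq:quant} is nonnegative, so \eqref{eq:angle} gives $\|\mathcal Rv\|_p\le C_p\|v\|_p$ for finitely supported $v$. For $v\in\ell^p$ let $v^{(N)}$ be the truncation to $|n|\le N$. Then $\mathcal Rv^{(N)}_n\to\mathcal Rv_n$ for each $n$, and Fatou's lemma gives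
\begin{equation}\label{eq:bounded}
\|\mathcal Rv\|_p\le C_p\|v\|_p\qquad(v\in\ell^p,\ 1<p<2).
\end{equation}

\emph{General $v\ne0$.} Since $\ell^p\subset\ell^2$, \eqref{eq:iso} gives $\beta>0$. By \eqref{eq:bounded}, $\mathcal Rv^{(N)}\to\mathcal Rv$ in $\ell^p$. Let $\phi(s)=|s|^{p-1}\operatorname{sgn}s$. Then $|\phi(s)-\phi(s')|\le2|s-s'|^{p-1}$: for equal signs by subadditivity of $s^{p-1}$, and for opposite signs because $|s|,|s'|\le|s-s'|$. So $\rho\mapsto(\phi(\rho_n))$ is continuous from $\ell^p$ to $\ell^{p'}$, and each $d_m$ is continuous on $\ell^p$. Apply \eqref{eq:quant} to $v^{(N)}$, keep only the terms with $0<|m|\le L$, let $N\to\infty$ using the continuity of $w_m$ and $d_m$, and then let $L\to\infty$.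
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}

Write $\langle a,b\rangle=\sum_na_nb_n$. The transpose of $\mathcal R$ is, by the substitution $k\to-k-1$,
\[
\mathcal R^*b_n=\frac1\pi\sum_k\frac{b_{n+k}}{k+\frac12}=-\mathcal Rb_{n-1},
\]
so $\|\mathcal R^*b\|_q=\|\mathcal Rb\|_q$ for every $q$. If $v\in\ell^p$ and $b$ is finitely supported, then $\langle\mathcal Rv,b\rangle=\langle v,\mathcal R^*b\rangle$, as a finite sum of absolutely convergent series.

\begin{proof}[Proof of Theorem~\ref{thm:norm}]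
For $1<p<2$ the upper bound is \eqref{eq:bounded}, and for $p=2$ it is \eqref{eq:iso}, since $C_2=1$. Let $p>2$ and $v\in\ell^p$. For finitely supported $b$, \eqref{eq:bounded} with exponent $p'<2$ gives $\langle\mathcal Rv,b\rangle\le\|v\|_p\|\mathcal Rb\|_{p'}\le C_{p'}\|v\|_p\|b\|_{p'}$. Taking the supremum over $\|b\|_{p'}\le1$ gives $\|\mathcal Rv\|_p\le C_{p'}\|v\|_p=C_p\|v\|_p$. The lower bound is Proposition~\ref{prop:lower} together with $\|H\|_{L^p\to L^p}=C_p$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strict}]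
Let $1<p<2$ and $v\neq0$. In \eqref{eq:quant} all terms are nonnegative, $w_1>0$, and $d_1(\mathcal Rv)>0$ by \eqref{eq:defect} since $\mathcal Rv\ne0$. So $\operatorname{Re}(\alpha+i\beta)^p>0$, and $\beta<C_p\alpha$ by \eqref{eq:angle}.

Let $p>2$ and $0\ne v\in\ell^p$. If $\mathcal Rv=0$ there is nothing to prove. Otherwise let $b=|\mathcal Rv|^{p-2}\mathcal Rv$, a nonzero element of $\ell^{p'}$ with $\|b\|_{p'}=\|\mathcal Rv\|_p^{p-1}$. Both sides of $\langle\mathcal Rv,b\rangle=\langle v,\mathcal R^*b\rangle$ are continuous in $b\in\ell^{p'}$ by Theorem~\ref{thm:norm}, so the identity holds for this $b$. By the first part, with exponent $p'$,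
\[
\|\mathcal Rv\|_p^p=\langle v,\mathcal R^*b\rangle\le\|v\|_p\|\mathcal Rb\|_{p'}<C_p\|v\|_p\|\mathcal Rv\|_p^{p-1}.
\]
Sharpness of the constant is Theorem~\ref{thm:norm}.
\end{proof}

\section{Consequences}\label{sec:cor}

\begin{corollary}\label{cor:main}
Let $1<p<\infty$. In \emph{(1)--(3)} the constant $C_p$ is optimal.
\begin{enumerate}
\item[(1)] For sequences $v$ with values in a nonzero Hilbert space, in particular for complex sequences, $\|\mathcal Rv\|_p\le C_p\|v\|_p$.
\item[(2)] The Kak--Hilbert transform $\mathcal Ka_n=\frac2\pi\sum_{k\ \mathrm{odd}}\frac{a_{n-k}}k$ has norm $C_p$ on $\ell^p$.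
\item[(3)] If $f(z)=\sum_mf(m)\frac{\sin\pi(z-m)}{\pi(z-m)}$ with $(f(m))\in\ell^p$, then $\sum_n|f(n+\frac12)|^p\le C_p^p\sum_n|f(n)|^p$.
\item[(4)] The discrete Hilbert transform $\mathcal Ha_n=\frac1\pi\sum_{m\ne0}\frac{a_{n-m}}m$ has norm at most $C_p$ on $\ell^p$.
\end{enumerate}
\end{corollary}

Part (4) re-derives the upper bound of Ba\~nuelos and Kwa\'snicki \cite{BK}.

\begin{proof}
(1) A complex Hilbert space is a real one with the same norm, and $\mathcal R$ has a real kernel, so we may take real scalars. A finitely supported $v$ takes values in a subspace that we identify with $\mathbb R^d$. If $\gamma$ is a standard Gaussian vector in $\mathbb R^d$, then $\gamma\cdot w$ is centered Gaussian with variance $|w|^2$, so $\mathbb E|\gamma\cdot w|^p=c_p|w|^p$ with $0<c_p<\infty$. Apply Theorem~\ref{thm:norm} to the real sequence $(\gamma\cdot v_n)$, whose transform is $(\gamma\cdot\mathcal Rv_n)$, take $p$-th powers and expectations, and divide by $c_p$. Truncation and Fatou's lemma,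 as for \eqref{eq:bounded}, give the general case. Sequences with values in a line show optimality.

(2) Let $b_n=a_{2n}$, $c_n=a_{2n+1}$. With $k=2l+1$, $\mathcal Ka_n=\frac1\pi\sum_l\frac{a_{n-2l-1}}{l+1/2}$, so $\mathcal Ka_{2n+1}=\mathcal Rb_n$ and $\mathcal Ka_{2n}=\mathcal Rc_{n-1}$. Hence $\|\mathcal Ka\|_p^p=\|\mathcal Rb\|_p^p+\|\mathcal Rc\|_p^p\le C_p^p\|a\|_p^p$, and the choice $c=0$ shows optimality.

(3) Since $\sin\pi(n-m+\frac12)=(-1)^{n-m}$, we have $(-1)^nf(n+\frac12)=\mathcal Ra_n$ for $a_m=(-1)^mf(m)$. Every $a\in\ell^p$ arises in this way, because the series with arbitrary coefficients in $\ell^p$ converges absolutely and interpolates them at the integers.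

(4) Let $q_l=\frac1{\pi^2(l-1/2)^2}$, a probability kernel on $\mathbb Z$ by \eqref{eq:iso}. We claim $\mathcal Ha=q*\mathcal Ra$; Young's inequality and Theorem~\ref{thm:norm} then give the bound. For $a\in\ell^p$ the double series defining $q*\mathcal Ra_n$ converges absolutely by H\"older's inequality, and with $s=k+\frac12$ the kernel of the composition is $\sum_{s\in\mathbb Z+1/2}\frac1{\pi^3s(m-s)^2}$. For $m=0$ this vanishes because the terms are odd in $s$. For $m\ne0$,
\[
\frac1{s(m-s)^2}=\frac1{m^2}\Big(\frac1s+\frac1{m-s}\Big)+\frac1{m(m-s)^2}.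
\]
Sum over $|s|<N$. The terms $1/s$ cancel in pairs. The numbers $m-s$ are half-integers that cancel in pairs except for $2|m|$ of them of size about $N$, so $\sum1/(m-s)\to0$. By \eqref{eq:iso}, $\sum(m-s)^{-2}\to\pi^2$. So the kernel equals $\frac1{\pi m}$, which is the kernel of $\mathcal H$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{BK} Ba\~nuelos and Kwa\'snicki, Duke Math. J. (2019).

\bibitem{DHT} \emph{Discrete Hilbert transforms on $\ell^p$}, \texttt{http://prac.im.pwr.edu.pl/\textasciitilde kwasnicki/stuff/eta.pdf}.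

\end{thebibliography}
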